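\title{Pathwise Linear Growth of Stochastic Flows with Globally Lipschitz Coefficients}

\begin{abstract}
We consider the stochastic flow of an It\^o equation on $\mathbb R^d$ with globally Lipschitz coefficients, driven by $m$ Brownian motions, and ask whether almost every realization grows at most linearly in the starting point, uniformly on bounded time intervals. The answer is yes for $m=1$. For $d\ge3$ and $m\ge2$ it is no, even with zero drift and smooth coefficients whose derivatives are all bounded. The counterexample rests on a property of planar Brownian motion: the integrals $\int_0^t f(W)\,dW^2$ are almost surely unbounded, on every time interval $[0,T]$, as $f$ ranges over a suitable countable family of uniformly bounded, uniformly Lipschitz functions.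
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $W=(W^1,\dots,W^m)$, $1\le m<\infty$, be a standard Brownian motion on a probability space $(\Omega,\mathcal F,P)$, and let $X_0,X_1,\dots,X_m:\mathbb R^d\to\mathbb R^d$ be deterministic, time-independent, globally Lipschitz vector fields. The It\^o equation
\begin{equation}\label{eq:sde}
d\phi(t)=X_0(\phi(t))\,dt+\sum_{k=1}^m X_k(\phi(t))\,dW^k(t),\quad t>s,\qquad \phi(s)=x,
\end{equation}
generates, by Kunita's theory, a \emph{stochastic flow}: a random field $\phi_{s,t}(\omega,x)$, $0\le s\le t<\infty$, $x\in\mathbb R^d$, such that for almost all $\omega$ the map $(s,t,x)\mapsto\phi_{s,t}(\omega,x)$ is continuous, $\phi_{s,s}=\mathrm{id}$, and $\phi_{s,u}=\phi_{t,u}\circ\phi_{s,t}$ for all $s\le t\le u$; and such that, for each fixed $s$ and $x$, the process $t\mapsto\phi_{s,t}(\cdot,x)$ is the solution of \eqref{eq:sde}. We say that the flow has the \emph{linear growth property} if there are a null set $N$ and numbers $K(T,\omega)<\infty$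 such that
\begin{equation}\label{eq:lg}
\sup_{0\le s\le t\le T}|\phi_{s,t}(\omega,x)|\le K(T,\omega)(1+|x|)\qquad\text{for all }\omega\notin N,\ x\in\mathbb R^d,\ T>0 .
\end{equation}
The following conjecture comes from \cite{spatial}.

\medskip
\noindent\textbf{Conjecture.} \emph{For every $d\ge1$, every finite $m\ge1$ and all globally Lipschitz $X_0,\dots,X_m$, the flow of \eqref{eq:sde} has the linear growth property.}
\medskip

The simplest cases support it. Without noise, $|X_0(x)|\le C(1+|x|)$ and Gronwall's lemma give \eqref{eq:lg} with $K=e^{CT}$. If $X_k(x)=A_kx$ for matrices $A_k$, then $\phi_{s,t}(x)=\Phi_{s,t}x$ for a random matrix $\Phi_{s,t}$ that is continuous in $(s,t)$, and $K=\sup_{s\le t\le T}|\Phi_{s,t}|$ works. As recorded in \cite{spatial}, the property holds, as a consequence of Kunita's decomposition theorem, when the coefficients are smooth and the vector fields of the equation in Stratonovich form generate a finite-dimensional solvable Lie algebra. In general, the standard moment estimate $E\sup_{t\le T}|\phi_{0,t}(x)|^2\le C_T(1+|x|)^2$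 says that linear growth holds in the mean, uniformly in $x$. A supremum of infinitely many random variables with bounded second moments can be infinite, but here all of them are functions of one finite-dimensional Brownian path, and one may hope that this leaves too little room. It does for $m=1$, and it does not for $m\ge2$ once $d\ge3$.

\begin{theorem}\label{thm:counter}
Let $d\ge3$ and $m\ge2$. There are $C^\infty$ globally Lipschitz vector fields $X_1,\dots,X_m$ on $\mathbb R^d$, with all derivatives of order at least $1$ bounded, such that with $X_0=0$, for almost every $\omega$ and every $T>0$,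
\[
\sup_{x\in\mathbb R^d}\ \sup_{0\le t\le T}\ \frac{|\phi_{0,t}(\omega,x)|}{1+|x|}=\infty .
\]
In particular, the conjecture is false.
\end{theorem}

\begin{theorem}\label{thm:one}
Let $m=1$, $d\ge1$, and let $X_0,X_1$ be globally Lipschitz. Then the linear growth property holds with
\[
K(T,\omega)=\exp\bigl\{2CW^*_T+(C+C^2)\,T\,e^{4CW^*_T}\bigr\},\qquad W_T^*=\sup_{t\le T}|W_t|,
\]
where $C$ depends only on the coefficients.
\end{theorem}

Together the two theorems give the following.

\begin{corollary}\label{cor:iff}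
Fix $d\ge3$ and $m\ge1$. The linear growth property holds for all globally Lipschitz coefficients if and only if $m=1$.
\end{corollary}

The cases $d\in\{1,2\}$, $m\ge2$ are not settled here. The core of Theorem~\ref{thm:counter} is a statement about planar Brownian motion alone.

\begin{proposition}\label{prop:int}
Let $W=(W^1,W^2)$ be a standard planar Brownian motion with $W_0=0$. There is a countable family $\mathcal L\subset C_c^\infty(\mathbb R^2)$ with $|f|\le1$ and $|\nabla f|\le\frac12$ for all $f\in\mathcal L$ such that, with continuous versions of the countably many integrals, almost surely for every $T>0$,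
\[
\sup_{f\in\mathcal L}\ \sup_{0\le t\le T}\Bigl|\int_0^t f(W_r)\,dW^2_r\Bigr|=\infty .
\]
\end{proposition}

Section~\ref{sec:one} proves Theorem~\ref{thm:one}, and Section~\ref{sec:red} derives Theorem~\ref{thm:counter} from Proposition~\ref{prop:int}. Section~\ref{sec:step} shows the mechanism behind the proposition on a single time step and explains the design of the proof, which occupies Sections~\ref{sec:occ}--\ref{sec:end}.

\subsection*{Conventions and standard facts}
Vectors carry the Euclidean norm and matrices, including Hessians, the operator norm. Superscripts on vectors denote components, and $a\times b=a^1b^2-a^2b^1$ for $a,b\in\mathbb R^2$. ``Adapted'' refers to the filtration of $W$ augmented by null sets. For continuous adapted integrands we use: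
\begin{itemize}
\item the \emph{It\^o isometry} $E|\sum_k\int_s^tH_k\,dW^k|^2=\sum_kE\int_s^t|H_k|^2\,dr$, and \emph{Doob's inequality}, by which a supremum over the upper limit inside the expectation costs a factor $4$;
\item a bounded factor that is measurable at time $s$ may be moved through $\int_s^t\cdot\,dW^k$;
\item if $E\sup_{s\le r\le t}|H_r|^2<\infty$, then the left-point Riemann sums of $\int_s^tH\,dW^k$ converge to it in $L^2$, by the isometry and dominated convergence. So if $H_r$ is a Borel function of $(W_{r'})_{s\le r'\le r}$, the integral is almost surely equal to a Borel function of $(W_r)_{s\le r\le t}$.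
\end{itemize}
We also use the \emph{freezing lemma}: if $X$ and $U$ are independent and $\Phi(X,U)$ is integrable, then $E[\Phi(X,U)\mid X]=\varphi(X)$ with $\varphi(x)=E\,\Phi(x,U)$.

\section{One Brownian motion}\label{sec:one}

With one noise the solution can be written pathwise. For $d\phi=\phi\,dW$ on the line, $\phi_{s,t}(x)=e^{W_t-W_s}Z_t$ with $Z_t=xe^{-(t-s)/2}$: one runs the deterministic flow of $X_1$ for the ``time'' $W_t-W_s$, from a point $Z_t$ that solves an ordinary differential equation. The same holds for smooth $X_1$ in general, and the resulting bounds involve only the Lipschitz and growth constants. For Lipschitz $X_1$ the It\^o correction $(DX_1)X_1$ is not defined everywhere, so we smooth the coefficients and pass to the limit.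

\begin{proof}[Proof of Theorem~\ref{thm:one}]
\emph{Smoothing.} Let $L$ be a Lipschitz constant for $X_0$ and $X_1$, let $\varrho$ be a smooth probability density supported in the unit ball, and put $X_i^\varepsilon(x)=\int X_i(x-\varepsilon y)\varrho(y)\,dy$ for $0<\varepsilon\le1$. With $C=\max\{1,L+|X_0(0)|,L+|X_1(0)|\}$, each $X_i^\varepsilon$ is $C^\infty$ and satisfies
\[
|DX_i^\varepsilon|\le C,\qquad |X_i^\varepsilon(x)-X_i(x)|\le C\varepsilon,\qquad |X_i^\varepsilon(x)|\le |X_i(0)|+L|x|+L\le C(1+|x|).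
\]

\emph{The smooth equation.} Fix $\varepsilon$. Let $\Gamma(w,z)$, $w\in\mathbb R$, be the flow of $X_1^\varepsilon$, so $\partial_w\Gamma=X_1^\varepsilon(\Gamma)$, $\Gamma(0,z)=z$, and $\Gamma$ is $C^\infty$. Gronwall's lemma gives $1+|\Gamma(w,z)|\le(1+|z|)e^{C|w|}$ and, applied to $\partial_wD_z\Gamma=DX_1^\varepsilon(\Gamma)D_z\Gamma$, also $|D_z\Gamma(w,z)|\le e^{C|w|}$. Differentiating $\Gamma(-w,\Gamma(w,z))=z$ shows that $D_z\Gamma(w,z)^{-1}=(D_z\Gamma)(-w,\Gamma(w,z))$, so the inverse is bounded by $e^{C|w|}$ too. Put $\widetilde X_0=X_0^\varepsilon-\frac12(DX_1^\varepsilon)X_1^\varepsilon$; then $|\widetilde X_0(x)|\le(C+C^2)(1+|x|)$.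

Fix $s$ and $x$, let $w_t=W_t-W_s$, and let $Z$ solve, for each $\omega$,
\[
\dot Z_t=D_z\Gamma(w_t,Z_t)^{-1}\,\widetilde X_0(\Gamma(w_t,Z_t)),\qquad Z_s=x .
\]
The right side is a smooth function of $(w_t,Z_t)$, bounded by $(C+C^2)e^{2C|w_t|}(1+|Z_t|)$. So $Z$ exists for all $t\ge s$, and it is adapted as the limit of its Euler polygons. Since $Z$ is $C^1$ and $\partial_w^2\Gamma=((DX_1^\varepsilon)X_1^\varepsilon)(\Gamma)$, It\^o's formula for $\phi^\varepsilon_t=\Gamma(w_t,Z_t)$ reads
\[
d\phi^\varepsilon=X_1^\varepsilon(\phi^\varepsilon)\,dW+\tfrac12((DX_1^\varepsilon)X_1^\varepsilon)(\phi^\varepsilon)\,dt+\widetilde X_0(\phi^\varepsilon)\,dt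
=X_0^\varepsilon(\phi^\varepsilon)\,dt+X_1^\varepsilon(\phi^\varepsilon)\,dW,
\]
with $\phi^\varepsilon_s=x$. For $s\le t\le T$ we have $|w_t|\le2W_T^*$, so Gronwall's lemma gives $1+|Z_t|\le(1+|x|)\exp\{(C+C^2)Te^{4CW_T^*}\}$, and therefore
\begin{equation}\label{eq:Keps}
1+|\phi_t^\varepsilon|\le e^{2CW_T^*}(1+|Z_t|)\le K(T,\omega)(1+|x|),\qquad s\le t\le T,
\end{equation}
with the $K$ of the theorem, which does not depend on $\varepsilon$, $s$ or $x$.

\emph{The limit.} By pathwise uniqueness $\phi^\varepsilon$ is the square-integrable solution of the smoothed equation, so $\delta(t)=E\sup_{s\le r\le t}|\phi^\varepsilon_r-\phi_{s,r}(x)|^2$ is finite. From $|X_i^\varepsilon(y)-X_i(y')|^2\le2C^2(|y-y'|^2+\varepsilon^2)$, the Cauchy--Schwarz inequality for the drift, and Doob's inequality with the isometry for the martingale part,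
\[
\delta(t)\le 2(T+4)\int_s^t2C^2\bigl(\delta(r)+\varepsilon^2\bigr)\,dr,\qquad s\le t\le T,
\]
so $\delta(T)\to0$ as $\varepsilon\to0$ by Gronwall's lemma. Along a subsequence the convergence is almost surely uniform on $[s,T]$, and \eqref{eq:Keps} passes to $\phi_{s,t}(x)$. Outside one null set the bound holds for all rational $s$, $x$, $T$ and all $t\in[s,T]$. For arbitrary $0\le s\le t\le T$ and $x$, take rational $s_n\le s$, $T_n\ge T$, $x_n$ converging to $s$, $T$, $x$; continuity of the flow and of $T\mapsto K(T,\omega)$ gives \eqref{eq:lg}.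
\end{proof}

The hypothesis $m=1$ enters in the representation $\phi^\varepsilon_t=\Gamma(w_t,Z_t)$, in which the Brownian path acts only through its values and not through stochastic integrals. For several noises whose vector fields do not commute, the order in which their flows are composed matters, and the areas enclosed by the path come into play.

\section{From stochastic integrals to a flow}\label{sec:red}

The rescaling $f\mapsto Rf(\cdot/R)$ preserves Lipschitz constants. In a ball of radius comparable to $R$ at distance $R$ from the origin, a globally Lipschitz vector field can therefore be a copy, magnified $R$ times, of an arbitrary bounded Lipschitz field on the unit ball, and division by $1+|x|$ in \eqref{eq:lg} undoes the magnification. One equation can thus contain countably many independent designs, one in each of a sequence of disjoint balls, and linear growth would bound them all uniformly. In the $n$-th ball we let two coordinates follow the magnified Brownian path and let a third record the integral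 of the $n$-th member of $\mathcal L$; this is where $m\ge2$ and $d\ge3$ are used.

\begin{proof}[Proof of Theorem~\ref{thm:counter} from Proposition~\ref{prop:int}]
It suffices to treat $d=3$, $m=2$: in general write $x=(x',x'')\in\mathbb R^3\times\mathbb R^{d-3}$, use $(X_k(x'),0)$ for $k=1,2$ and $0$ for $k\ge3$, and start with $x''=0$.

Enumerate $\mathcal L=\{f^{(1)},f^{(2)},\dots\}$. Let $\chi\in C_c^\infty(\mathbb R^2)$ satisfy $0\le\chi\le1$, $\chi=1$ on $\{|z|\le\frac14\}$, $\operatorname{supp}\chi\subset\{|z|<\frac12\}$ and $|\nabla\chi|\le8$. Choose $R_1\ge1$ and $R_{n+1}\ge8R_n$ with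
\[
R_n\ge\max_{2\le j\le n}\bigl(\|\nabla^j\chi\|_\infty+\|\nabla^j(\chi f^{(n)})\|_\infty\bigr),
\]
put $p_n=(R_n,0)$, and define
\[
h(z)=\sum_nR_n\,\chi\Bigl(\frac{z-p_n}{R_n}\Bigr),\qquad g(z)=\sum_nR_n\,(\chi f^{(n)})\Bigl(\frac{z-p_n}{R_n}\Bigr).
\]
The $n$-th summands are supported in the ball $B(p_n,R_n/2)$, where the first coordinate lies in $(\frac12R_n,\frac32R_n)$; these intervals are disjoint and tend to infinity because $\frac12R_{n+1}\ge4R_n$. So $h,g\in C^\infty$, $|\nabla h|\le8$, and $|\nabla g|\le 8+\frac12$. For $j\ge2$ the $j$-th derivatives on the $n$-th ball are at most $R_n^{1-j}(\|\nabla^j\chi\|_\infty+\|\nabla^j(\chi f^{(n)})\|_\infty)$, which is at most $1$ for $n\ge j$; only finitely many balls have $n<j$. Hence all derivatives of order at least $1$ are bounded.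

On $\mathbb R^3\ni(z,y)$, $z\in\mathbb R^2$, let $X_0=0$, $X_1=(h(z),0,0)$, $X_2=(0,h(z),g(z))$, that is,
\[
dz=h(z)\,dW,\qquad dy=g(z)\,dW^2 .
\]
Let $x_n=(p_n,0)$, so $|x_n|=R_n\ge1$, let $\sigma=\inf\{t:|W_t|\ge\frac14\}>0$, and put
\[
\bar z_t=p_n+R_nW_t,\qquad \bar y_t=R_n\int_0^tf^{(n)}(W)\,dW^2 .
\]
For $t\le\sigma$ we have $|\bar z_t-p_n|\le R_n/4$, so $h(\bar z_t)=R_n$ and $g(\bar z_t)=R_nf^{(n)}(W_t)$. Thus $\bar\phi=(\bar z,\bar y)$ and $\phi_{0,\cdot}(x_n)$ both satisfy $Y_{t\wedge\sigma}=x_n+\sum_k\int_0^t\mathbf 1_{\{r\le\sigma\}}X_k(Y_{r\wedge\sigma})\,dW^k_r$. By the isometry and the Lipschitz bound, the finite function $\delta(t)=E|\bar\phi_{t\wedge\sigma}-\phi_{0,t\wedge\sigma}(x_n)|^2$ satisfies $\delta(t)\le C'\int_0^t\delta(r)\,dr$, so $\delta=0$, and the two continuous processes agree almost surely on $[0,\sigma]$. Since $1+|x_n|\le2R_n$, almost surely for all $n$ and all $T$,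
\[
\sup_{t\le T}\frac{|\phi_{0,t}(x_n)|}{1+|x_n|}\ \ge\ \frac12\sup_{t\le T\wedge\sigma}\Bigl|\int_0^tf^{(n)}(W)\,dW^2\Bigr| .
\]
Proposition~\ref{prop:int} holds for all time horizons at once, hence for the random horizon $T\wedge\sigma>0$, and the supremum over $n$ is infinite.
\end{proof}

\begin{remark}
On $\{|z-p_n|<R_n/4\}$, where $h=R_n$ is constant, the Lie bracket is $[X_1,X_2]=(0,0,h\,\partial_1g)=R_n\,(0,0,\partial_1f^{(n)}(\frac{z-p_n}{R_n}))$. The derivative $\partial_1f$ is also the quantity that drives the proof of Proposition~\ref{prop:int}.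
\end{remark}

\section{One time step: area and the choice of a sign}\label{sec:step}

From now on $W$ is planar. Each integral in Proposition~\ref{prop:int} has $E\sup_{t\le T}|\int_0^tf(W)\,dW^2|^2\le4T$, so the supremum can be large only because $f$ may be chosen after the whole path is known. On the line this freedom is worth little: if $B$ is a linear Brownian motion, $|f|\le1$, $|f'|\le\frac12$ and $F'=f$, then It\^o's formula gives $|\int_0^tf(B)\,dB|=|F(B_t)-F(0)-\frac12\int_0^tf'(B)\,dr|\le|B_t|+\frac t4$. The same argument bounds $\int\nabla F(W)\cdot dW$ in the plane. But the vector field $(0,f)$ has curl $\partial_1f$, and its integral along a loop measures enclosed area. We first separate the loops from the path.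

\begin{lemma}[Bridge decomposition]\label{lem:bridge}
Let $B$ be a planar Brownian motion with $B_0=0$, let $0=t_0<\dots<t_N$, let $\Pi$ be the piecewise linear path with $\Pi_{t_i}=B_{t_i}$, and let $u^{(i)}(r)=B_{t_i+r}-\Pi_{t_i+r}$ for $0\le r\le t_{i+1}-t_i$. The loops $u^{(0)},\dots,u^{(N-1)}$ are independent of each other and of $(B_{t_i})_{i\le N}$. Each is centered with independent coordinates, and $Ou^{(i)}$ has the law of $u^{(i)}$ for every $O\in O(2)$.
\end{lemma}

\begin{proof}
Let $\tau=t_{i+1}-t_i$ and $v_i=B_{t_{i+1}}-B_{t_i}$. Then $u^{(i)}(r)=B_{t_i+r}-B_{t_i}-\frac r\tau v_i$ is a linear function of the Brownian motion $B_{t_i+\cdot}-B_{t_i}$ on $[0,\tau]$, acting on each coordinate separately and commuting with $O$. These Brownian motions are independent for different $i$, have independent coordinates, and have $O(2)$-invariant law. Finally $u^{(i)}$ and $v_i$ are jointly Gaussian, and in each coordinate the covariance of $u^{(i)}(r)$ and $v_i$ is $r-\frac r\tau\tau=0$.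
\end{proof}

A sign that depends on finitely many values of the path will be needed, so we replace the area swept out in one time step by that of a polygon. Four substeps match one dyadic refinement in space, by Brownian scaling.

\begin{lemma}[One step]\label{lem:step}
Let $B$ be a planar Brownian motion with $B_0=0$ and let $\tau>0$. Put $P_j=B_{j\tau/4}$, $v=P_4$, $u_j=P_j-\frac j4v$ for $0\le j\le4$, and
\[
A=\tfrac12\int_0^\tau\bigl(B^1\,dB^2-B^2\,dB^1\bigr),\qquad q=\tfrac12\,u_2\times(u_3-u_1).
\]
\begin{itemize}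
\item[(a)] $\int_0^\tau B^1\,dB^2=\frac12v^1v^2+A$.
\item[(b)] $E[A\mid P_1,\dots,P_4]=q-\frac14\,v\times(u_1+u_2+u_3)$.
\item[(c)] $q=\frac\tau8\,a\times b$, where $a,b$ are independent standard Gaussian vectors in $\mathbb R^2$.
\item[(d)] If $q_1,\dots,q_N$ are independent copies of $q$ and $\rho_1,\dots,\rho_N\in\mathbb R$, then
\[
\frac\tau8\Bigl(\sum_i\rho_i^2\Bigr)^{1/2}\le E\Bigl|\sum_i\rho_iq_i\Bigr|\le\frac{\sqrt2\,\tau}8\Bigl(\sum_i\rho_i^2\Bigr)^{1/2}.
\]
\end{itemize}
\end{lemma}

Here $A$ is the L\'evy area of the step, and $q$, half the cross product of the diagonals, is the signed area of the quadrilateral with vertices $0,u_1,u_2,u_3$.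

\begin{proof}
(a) The coordinates are independent, so the product rule gives $\int_0^\tau(B^1\,dB^2+B^2\,dB^1)=v^1v^2$; add $2A$ and divide by $2$.

(b) Divide each of the four substeps into $n$ equal parts, with division times $r_0<\dots<r_{4n}$. The Riemann sums $A_n=\frac12\sum_pB_{r_p}\times(B_{r_{p+1}}-B_{r_p})=\frac12\sum_pB_{r_p}\times B_{r_{p+1}}$ converge to $A$ in $L^2$. Write $B=\Pi+\beta$, where $\Pi$ is the polygon through $P_0,\dots,P_4$. By Lemma~\ref{lem:bridge}, $\beta$ is independent of the $P_j$, centered, with independent coordinates, so $E[\beta_r\times\beta_{r'}]=0$ and $E[B_{r_p}\times B_{r_{p+1}}\mid P]=\Pi_{r_p}\times\Pi_{r_{p+1}}$. On the side from $P_j$ to $P_{j+1}$ each of the $n$ terms equals $\Pi_{r_p}\times\frac1n(P_{j+1}-P_j)=\frac1nP_j\times P_{j+1}$. Hence $E[A_n\mid P]=\frac12\sum_{j=0}^3P_j\times P_{j+1}$ for every $n$, and the same holds for $A$. Now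
\[
P_j\times P_{j+1}=u_j\times u_{j+1}+\tfrac j4\,v\times u_{j+1}-\tfrac{j+1}4\,v\times u_j .
\]
Sum over $j$ and use $u_0=u_4=0$. The coefficient of $v\times u_i$ is $\frac{i-1}4-\frac{i+1}4=-\frac12$ for $i=1,2,3$, and $u_1\times u_2+u_2\times u_3=2q$.

(c) The increments $\delta_j=P_j-P_{j-1}$ are independent with law $N(0,\frac\tau4I)$, and
\[
u_2=\tfrac12(\delta_1+\delta_2-\delta_3-\delta_4),\qquad u_3-u_1=\tfrac12(-\delta_1+\delta_2+\delta_3-\delta_4).
\]
The two coefficient vectors are orthonormal in $\mathbb R^4$, so $u_2$ and $u_3-u_1$ are independent with law $N(0,\frac\tau4I)$.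

(d) We may assume $\sum\rho_i^2=1$. Let $S=\sum\rho_i\,a_i\times b_i$. Given the $a_i$, $S$ is centered Gaussian with variance $\sum\rho_i^2|a_i|^2$. Hence $ES^2=2$, which gives the upper bound, and, by concavity of the square root,
\[
E|S|=\sqrt{2/\pi}\;E\Bigl(\sum\rho_i^2|a_i|^2\Bigr)^{1/2}\ge\sqrt{2/\pi}\sum\rho_i^2\,E|a_i|=1,
\]
because $E|a_i|=\int_0^\infty r^2e^{-r^2/2}\,dr=\sqrt{\pi/2}$.
\end{proof}

\begin{example}[The gain from one sign]\label{ex:sign}
The functions $f_\pm(z)=\pm z^1$ have slope $1$, and each integral $\int_0^\tau f_\pm(B)\,dB^2$ has mean zero. Choose the sign $e=\operatorname{sgn}q$. It is a function of $u_1,u_2,u_3$, which are independent of $v$, and $Ee=0$ by (c). By (a) and (b),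
\[
E\Bigl[e\int_0^\tau B^1\,dB^2\Bigr]=\tfrac12E[e]\,E[v^1v^2]+E|q|-\tfrac14E[v]\times E[e\,(u_1+u_2+u_3)]=E|q|=\frac\tau8,
\]
where the last step is the computation in (d) with $N=1$, in which the concavity inequality is an equality. A well-chosen sign gains $\frac18$ of the slope per unit time, however small $\tau$ is.
\end{example}

\subsection*{Design of the proof}
The following count only motivates the definitions; each item is proved in the section named. At level $k$, tile the plane by squares of side $\ell=2^{-k}$, cut $[0,1]$ into $1/\tau$ steps of length $\tau\approx\ell^2$, and place on each square a bump of height $a_k\ell$, hence of slope about $a_k$, with a sign of our choice.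

\emph{Recurrence.} If every step fell in a new square, Example~\ref{ex:sign} would give a total gain of order $a_k$. But a planar path returns: a typical visited square receives $N\approx k$ steps (Section~\ref{sec:occ}), and one sign must serve them all. By Lemma~\ref{lem:step}(d) it gains $a_k\tau\sqrt N$ on each of about $1/(\tau N)$ squares, so level $k$ gains about $a_k/\sqrt k$ (Section~\ref{sec:gain}).

\emph{The Lipschitz budget.} We need $\sum a_k/\sqrt k=\infty$, so the worst-case bound $\sum a_k$ on the gradient of the superposition is useless. But the signs are symmetric, and at a point of the path the gradients of different levels are orthogonal in $L^2$, so the total gradient is typically of size $(\sum a_k^2)^{1/2}$. We switch a bump off where the coarser levels have already produced a large gradient. This enforces the Lipschitz bound everywhere and loses only a small fraction of the gain (Section~\ref{sec:fn}).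

\emph{The borderline.} The requirements $\sum a_k^2<\infty$ and $\sum a_k/\sqrt k=\infty$ are compatible, for instance with $a_k=1/(\sqrt k\,(1+\log k))$. With $N_k$ visits per square at level $k$, the Cauchy--Schwarz inequality bounds $\sum a_kN_k^{-1/2}$ by $(\sum a_k^2)^{1/2}(\sum1/N_k)^{1/2}$, so the scheme depends on the divergence of $\sum1/k$.

A second-moment bound of the same order as the mean gives divergence with positive probability, and scaling with a zero--one law completes the proof (Section~\ref{sec:end}).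

\section{Grids and the occupation of squares}\label{sec:occ}

Fix $\psi\in C_c^\infty((0,1)^2)$ with $0\le\psi\le1$, $\psi\not\equiv0$. Then $\partial_1\psi\not\equiv0$, and we fix $\kappa>0$ such that $G=\{|\partial_1\psi|>\kappa\}$ has area $\lambda>0$. Let $\eta=4^{-r}$ with an integer $r\ge1$, to be fixed in Section~\ref{sec:end}; until then no constant depends on $\eta$. A small $\eta$ will make a time step short relative to a square, so that the bump is nearly linear along the step.

\emph{Squares.} For $k\ge2$, $\mathcal Q_k$ is the set of half-open dyadic squares of side $\ell_k=2^{-k}$, and $Q_k(z)$ is the one containing $z$. For $Q\in\mathcal Q_k$ with lower-left corner $c_Q$ and center $z_Q$, let $\psi_Q(z)=\psi((z-c_Q)/\ell_k)$ and $G_Q=c_Q+\ell_kG\subset Q$. Thus $|\partial_1\psi_Q|>\kappa/\ell_k$ on $G_Q$.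

\emph{Grids.} Let $\tau_k=\eta\ell_k^2=4^{-(k+r)}$ and $\mathcal H_k=\sigma(W_{i\tau_k}:0\le i\le\tau_k^{-1})$, so that $\mathcal H_k\subset\mathcal H_{k+1}$. With $k$ fixed and suppressed, let $t_i=i\tau_k$, $\Delta_i=[t_i,t_{i+1}]$, $x_i=W_{t_i}$, $v_i=x_{i+1}-x_i$ for $0\le i<\tau_k^{-1}$, let $u^{(i)}$ be the loops of Lemma~\ref{lem:bridge} for this grid, and let $A_i$, $q_i$ be the variables of Lemma~\ref{lem:step} for $B=W_{t_i+\cdot}-x_i$ and $\tau=\tau_k$. Then
\[
q_i=\tfrac12\,u^{(i)}(\tfrac{\tau_k}2)\times\bigl(u^{(i)}(\tfrac{3\tau_k}4)-u^{(i)}(\tfrac{\tau_k}4)\bigr),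
\]
and three properties follow: $q_i$ is $\mathcal H_{k+1}$-measurable, because $\tau_{k+1}=\tau_k/4$; replacing $u^{(i)}$ by $Ou^{(i)}$ multiplies $q_i$ by $\det O$; and the $q_i$ are independent copies of $q$, independent of $\mathcal H_k$. By the freezing lemma, conditional expectations given $\mathcal H_k$ are computed by treating the $x_i$ as constants and integrating over the independent loops. We call this \emph{freezing $\mathcal H_k$}.

\emph{Occupation numbers.} For $Q\in\mathcal Q_k$ let $J_Q=\{i<\tau_k^{-1}:x_i\in Q\}$, $N_Q=|J_Q|$, $N_Q'=\#\{i<\tau_k^{-1}:x_i\in G_Q\}\le N_Q$, and $\nu_k=k/\eta$. We shall work only with squares where $N_Q$ is comparable to $\nu_k$. The lower bound limits the number of squares in play, which controls second moments and error terms. The upper bound lets us replace the gain $(N_Q')^{1/2}$ by a multiple of $N'_Q$, whose sum over squares is a sum over time steps.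

\begin{lemma}\label{lem:occ}
There are constants $\alpha,\beta,\gamma>0$, depending only on $\lambda$, with the following property. Call $Q\in\mathcal Q_k$ \emph{rich} if $\alpha\nu_k\le N_Q\le\beta\nu_k$. Then for all $k\ge2$ and all $\eta$,
\begin{equation}\label{eq:count}
\#\{Q\in\mathcal Q_k:Q\text{ rich}\}\le\frac1{\alpha\nu_k\tau_k}=\frac1{\alpha k\ell_k^2}\quad\text{surely},
\end{equation}
\begin{equation}\label{eq:rich}
E\sum_{Q\in\mathcal Q_k}N_Q'\mathbf 1_{\{Q\text{ rich}\}}\ge2\gamma\tau_k^{-1}.
\end{equation}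
\end{lemma}

\begin{proof}
The bound \eqref{eq:count} follows from $\sum_QN_Q=\tau_k^{-1}$. Write $\ell,\tau,\nu$ for $\ell_k,\tau_k,\nu_k$; note $\ell^2/\tau=1/\eta$ and $\eta/\tau=4^k$. We bound $\sum N_Q'N_Q$ from below and $\sum N_Q^3$ from above in the mean, and truncate.

\emph{Lower bound.} There are $\tau^{-1}/4$ indices $i$ with $t_i\in[\frac12,\frac34)$. For these, the density of $x_i$ on $[-\frac12,\frac12)^2$, where $|z|^2\le\frac12$, is at least $\frac1{2\pi\cdot3/4}e^{-1/2}\ge\frac2{3\pi e}$. The $4^k$ squares $Q\subset[-\frac12,\frac12)^2$ have sets $G_Q$ of total area $\lambda$, so $P(x_i\in\bigcup_QG_Q)\ge\frac{2\lambda}{3\pi e}$. Squared distances in $Q$ are at most $2\ell^2$, so for $h\ge1/\eta$, that is $h\tau\ge\ell^2$,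
\[
P\bigl(x_{i+h}\in Q_k(x_i)\mid x_i\bigr)\ge\frac{\ell^2}{2\pi h\tau}\,e^{-\ell^2/(h\tau)}\ge\frac1{2\pi e\,\eta h}.
\]
For $h\le1/(4\tau)$ we have $t_{i+h}<1$, and $\sum_{h=1/\eta}^{1/(4\tau)}\frac1h\ge\log\frac\eta{4\tau}=2(k-1)\log2\ge k\log2$. Since $\sum_QN_Q'N_Q$ counts the pairs $(i,j)$ with $x_i\in\bigcup_QG_Q$ and $x_j\in Q_k(x_i)$,
\[
E\sum_QN_Q'N_Q\ge c_0\tau^{-1}\nu,\qquad c_0=\frac14\cdot\frac{2\lambda}{3\pi e}\cdot\frac{\log2}{2\pi e}.
\]

\emph{Upper bound.} Given the path up to $t_j$, the point $x_{j+h}$ has density at most $1/(2\pi h\tau)$, so it falls in a square determined by the past with probability at most $\mu_h=\min(1,\frac1{2\pi\eta h})$; put $\mu_0=1$. Splitting at $h=1/\eta$,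
\[
\sum_{h=0}^{1/\tau}\mu_h\le1+\frac1\eta+\frac1{2\pi\eta}\log\frac\eta\tau\le\frac{2+k}\eta\le2\nu .
\]
The sum $\sum_QN_Q^3$ counts triples of indices whose points share a square, so it is at most $6$ times the number of such triples with $i\le j\le l$. Conditioning at $t_j$ and then at $t_i$ bounds the probability for $(i,j,l)$ by $\mu_{j-i}\mu_{l-j}$. Hence $E\sum_QN_Q^3\le24\,\tau^{-1}\nu^2$.

\emph{Truncation.} Let $\alpha=c_0/4$, $\beta=96/c_0$, $\gamma=c_0/(4\beta)$. From $\sum_QN'_Q\le\tau^{-1}$ and $N_Q'N_Q\mathbf 1_{\{N_Q>\beta\nu\}}\le N_Q^3/(\beta\nu)$,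
\[
E\sum_QN_Q'N_Q\mathbf 1_{\{N_Q<\alpha\nu\}}\le\frac{c_0}4\tau^{-1}\nu,\qquad E\sum_QN_Q'N_Q\mathbf 1_{\{N_Q>\beta\nu\}}\le\frac{c_0}4\tau^{-1}\nu .
\]
So rich squares contribute at least $\frac{c_0}2\tau^{-1}\nu$ to $E\sum N_Q'N_Q$, and $N_Q\le\beta\nu$ on them gives \eqref{eq:rich}.
\end{proof}

\section{The multiscale function and its gradient}\label{sec:fn}

\emph{Signs.} For $Q\in\mathcal Q_k$ let $\rho_i=\partial_1\psi_Q(x_i)$ for $i\in J_Q$, and
\[
D_Q=\sum_{i\in J_Q}\rho_iq_i,\qquad s_Q=\mathbf 1_{\{Q\text{ rich}\}}\operatorname{sgn}D_Q\qquad(\operatorname{sgn}0=0).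
\]
The set $J_Q$, the weights $\rho_i$ and richness are $\mathcal H_k$-measurable, and $s_Q$ is $\mathcal H_{k+1}$-measurable.

\emph{Amplitudes.} Fix $\zeta\in(0,1]$ with
\begin{equation}\label{eq:zeta}
\zeta\|\nabla\psi\|_\infty\le\tfrac18,\qquad\zeta\|D^2\psi\|_\infty\le\tfrac18,\qquad64\,\zeta^2\|\nabla\psi\|_\infty^2\le\gamma,
\end{equation}
and put $a_k=\zeta/(\sqrt k\,(1+\log k))\le\zeta$ for $k\ge2$. Comparison with integrals gives
\begin{equation}\label{eq:amp}
\sum_{k\ge2}a_k^2\le\zeta^2\int_1^\infty\frac{dx}{x(1+\log x)^2}=\zeta^2,\qquad S_n:=\sum_{k=2}^n\frac{a_k}{\sqrt k}\ge\zeta\log\frac{1+\log (n+1)}{1+\log2}\to\infty .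
\end{equation}

\emph{The functions.} Let $f_1=0$ and, for $k\ge2$,
\[
f_k=f_{k-1}+a_k\ell_k\sum_{Q\in\mathcal Q_k}\theta_Qs_Q\psi_Q,\qquad\theta_Q=\mathbf 1\{|\nabla f_{k-1}(z_Q)|\le\tfrac14\}.
\]
The sums are finite by \eqref{eq:count}. By induction $f_{k-1}$ is $\mathcal H_k$-measurable, since it involves signs of levels at most $k-1$; so the switch $\theta_Q$, $Q\in\mathcal Q_k$, is $\mathcal H_k$-measurable. It is decided before the sign $s_Q$ is revealed.

\begin{lemma}\label{lem:lip}
For every $\omega$ and $k\ge2$: $|f_k|\le1$, $|\nabla f_k|\le\frac12$, and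
\begin{equation}\label{eq:osc}
|\nabla f_{k-1}(z)-\nabla f_{k-1}(z_Q)|\le\tfrac18\qquad(z\in Q\in\mathcal Q_k).
\end{equation}
\end{lemma}

\begin{proof}
At each point at most one bump per level is nonzero. So $|f_k|\le\sum_la_l2^{-l}\le1$ and $\|D^2f_{k-1}\|_\infty\le\sum_{l<k}a_l2^l\|D^2\psi\|_\infty\le2^k\zeta\|D^2\psi\|_\infty\le2^k/8$, which gives \eqref{eq:osc} because $|z-z_Q|\le2^{-k}$. Assume $|\nabla f_{k-1}|\le\frac12$ and let $Q\in\mathcal Q_k$. If $\theta_Qs_Q=0$, then $\nabla f_k=\nabla f_{k-1}$ on $Q$. Otherwise $|\nabla f_k|\le\frac14+\frac18+a_k\|\nabla\psi\|_\infty\le\frac12$ on $Q$.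
\end{proof}

It remains to show that the switches are rarely off along the path. At a time $t$, the level-$l$ part of $\nabla f_{k-1}(W_t)$ carries the sign of the square $Q_l(W_t)$. That square is not determined by $\mathcal H_l$, and its sign may involve the very loop on which $W_t$ lies. The next lemma says that the sign stays fair even when $W_t$ is known.

\begin{lemma}\label{lem:sym}
For $l\ge2$, $R\in\mathcal Q_l$ and $t\in[0,1]$, $E[s_R\mid\mathcal H_l\vee\sigma(W_t)]=0$. In particular $E[s_R\mid\mathcal H_l]=0$.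
\end{lemma}

\begin{proof}
On the level-$l$ grid let $t\in\Delta_{i_0}$ and $u_t=u^{(i_0)}(t-t_{i_0})$. Since $W_t-u_t$ is $\mathcal H_l$-measurable, $\mathcal H_l\vee\sigma(W_t)=\mathcal H_l\vee\sigma(u_t)$, which is generated by the intersection-stable family of events $H\cap\{u_t\in U\}$, $H\in\mathcal H_l$, $U$ Borel. So it suffices to show $E[s_Rb(u_t)\mid\mathcal H_l]=0$ for bounded Borel $b$. Freeze $\mathcal H_l$; then $s_R$ is an odd function of $(q_i)_{i\in J_R}$. Rotating the loop $u^{(i_0)}$ alone by $O\in SO(2)$ preserves the joint law of the loops and every $q_i$, so $E[s_Rb(u_t)]=E[s_Rb(Ou_t)]$. Averaging over $O$ gives $E[s_Rb(u_t)]=E[s_R\bar b(|u_t|)]$, where $\bar b(\cdot)$ is the mean of $b$ over the circle of the given radius. Applying one reflection to all loops preserves their joint law and $|u_t|$ and changes $s_R$ to $-s_R$. Hence $E[s_R\bar b(|u_t|)]=0$.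
\end{proof}

\begin{lemma}\label{lem:on}
For all $k\ge2$,
\[
E\sum_{Q\in\mathcal Q_k}N_Q'\,\theta_Q\mathbf 1_{\{Q\text{ rich}\}}\ge\gamma\tau_k^{-1}.
\]
\end{lemma}

\begin{proof}
Fix $t\in[0,1]$. We have $\nabla f_{k-1}(W_t)=\sum_{2\le l<k}\xi_l$ with
\[
\xi_l=a_l\sum_{R\in\mathcal Q_l}\mathbf 1_{\{W_t\in R\}}\,\theta_R\,s_R\,(\nabla\psi)\bigl(2^l(W_t-c_R)\bigr),\qquad|\xi_l|\le a_l\|\nabla\psi\|_\infty .
\]
All factors except $s_R$ are measurable for $\mathcal G_l=\mathcal H_l\vee\sigma(W_t)$, so $E[\xi_l\mid\mathcal G_l]=0$ by Lemma~\ref{lem:sym}. For $l'<l$, $\xi_{l'}$ is measurable for $\mathcal G_{l'+1}\subset\mathcal G_l$, so $E[\xi_{l'}\cdot\xi_l]=0$. With \eqref{eq:amp}, $E|\nabla f_{k-1}(W_t)|^2\le\zeta^2\|\nabla\psi\|_\infty^2$.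

Take $t=t_i$ on the level-$k$ grid. If $\theta_{Q_k(x_i)}=0$, then $|\nabla f_{k-1}(x_i)|\ge\frac14-\frac18$ by \eqref{eq:osc}, so Chebyshev's inequality and \eqref{eq:zeta} give $P(\theta_{Q_k(x_i)}=0)\le64\zeta^2\|\nabla\psi\|_\infty^2\le\gamma$. Therefore
\[
E\sum_QN_Q'(1-\theta_Q)\le\sum_iP(\theta_{Q_k(x_i)}=0)\le\gamma\tau_k^{-1},
\]
and we subtract this from \eqref{eq:rich}.
\end{proof}

\section{The gain on one square}\label{sec:gain}

Let $M_Q=\int_0^1\psi_Q(W)\,dW^2$. The next lemma is Example~\ref{ex:sign} for a bump in place of a linear function and for many steps in place of one. The Taylor remainders must be summed in mean square: bounding them one by one would cost a factor $N_Q$ against a gain of order $N_Q^{1/2}$.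

\begin{lemma}\label{lem:gain}
Let $k\ge2$. There are random variables $Y_Q\ge0$, $Q\in\mathcal Q_k$, with $E\sum_QY_Q\le\|D^2\psi\|_\infty^2\,\ell_k^{-4}\tau_k^2$ such that on $\{Q\text{ rich}\}$
\[
E[s_QM_Q\mid\mathcal H_k]\ge\frac{\tau_k}8\Bigl(\sum_{i\in J_Q}\rho_i^2\Bigr)^{1/2}-Y_Q^{1/2}.
\]
\end{lemma}

\begin{proof}
Write $M_Q=\sum_iZ_i$ with $Z_i=\int_{\Delta_i}\psi_Q(W)\,dW^2$. The path on $\Delta_i$ is determined by $(x_i,v_i,u^{(i)})$, so $Z_i$, and likewise every stochastic integral over $\Delta_i$ below, is almost surely a Borel function of this triple.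

\emph{Steps that start outside $Q$.} Freeze $\mathcal H_k$ and let $i\notin J_Q$. Then $Z_i$ is a function of $u^{(i)}$, and $s_Q$ is a function of the loops with index in $J_Q$, with mean zero by Lemma~\ref{lem:sym}. By independence, $E[s_QZ_i\mid\mathcal H_k]=0$ on $\{i\notin J_Q\}$.

\emph{Steps that start in $Q$.} Expand $\psi_Q(W_t)$ to first order at $x_i$, with remainder $|\epsilon_t|\le\frac12\|D^2\psi\|_\infty\ell_k^{-2}|W_t-x_i|^2$. By Lemma~\ref{lem:step}(a) and $\int_{\Delta_i}(W^2-x_i^2)\,dW^2=\frac12((v_i^2)^2-\tau_k)$, where $(v_i^2)^2$ is the square of the second component,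
\[
Z_i=\Bigl[\psi_Q(x_i)v_i^2+\tfrac12\rho_iv_i^1v_i^2+\tfrac12\partial_2\psi_Q(x_i)\bigl((v_i^2)^2-\tau_k\bigr)\Bigr]+\rho_iA_i+\mathrm{Rem}_i^Q,\qquad\mathrm{Rem}^Q_i=\int_{\Delta_i}\epsilon_t\,dW^2_t .
\]
The bracket is $\mathcal H_k$-measurable and contributes nothing, because $E[s_Q\mid\mathcal H_k]=0$.

\emph{The area term.} The field $\mathcal H_{k+1}$ is generated by the four level-$(k+1)$ increments in $\Delta_i$ and the increments outside $\Delta_i$, which are independent of $W_{t_i+\cdot}-x_i$ on this step. So Lemma~\ref{lem:step}(b) gives $E[A_i\mid\mathcal H_{k+1}]=q_i-\frac14v_i\times w_i$, where $w_i=\sum_{j=1}^3u^{(i)}(j\tau_k/4)$. Since $s_Q$ is $\mathcal H_{k+1}$-measurable, $E[s_QA_i\mid\mathcal H_k]=E[s_Qq_i\mid\mathcal H_k]-\frac14v_i\times E[s_Qw_i\mid\mathcal H_k]$. Freeze $\mathcal H_k$ and replace $u^{(i)}$ by $-u^{(i)}$, a rotation by $\pi$: the law of the loops and $s_Q$ are unchanged, and $w_i$ changes sign, so $E[s_Qw_i\mid\mathcal H_k]=0$. On $\{Q\text{ rich}\}$, Lemma~\ref{lem:step}(d)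 with frozen weights gives
\[
\sum_{i\in J_Q}\rho_iE[s_QA_i\mid\mathcal H_k]=E[s_QD_Q\mid\mathcal H_k]=E\bigl[|D_Q|\,\big|\,\mathcal H_k\bigr]\ge\frac{\tau_k}8\Bigl(\sum_{i\in J_Q}\rho_i^2\Bigr)^{1/2}.
\]

\emph{The remainder.} Let $\Xi=\sum_{i\in J_Q}\mathrm{Rem}_i^Q$. Since $E[s_Q\mid\mathcal H_k]=0$, we may subtract $E[\Xi\mid\mathcal H_k]$ from $\Xi$, and $|s_Q|\le1$ gives $|E[s_Q\Xi\mid\mathcal H_k]|\le\operatorname{Var}(\Xi\mid\mathcal H_k)^{1/2}$. With $\mathcal H_k$ frozen the summands are functions of different loops, hence independent, so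
\[
\operatorname{Var}(\Xi\mid\mathcal H_k)\le Y_Q:=\sum_{i\in J_Q}E\bigl[(\mathrm{Rem}_i^Q)^2\mid\mathcal H_k\bigr].
\]
The indicator $\mathbf 1_{\{x_i\in Q\}}$ is measurable at time $t_i$ and moves inside the integral, and $\sum_Q\mathbf 1_{\{x_i\in Q\}}=1$. By the isometry and $E|W_r|^4=8r^2$,
\[
\sum_QE\bigl[\mathbf 1_{\{x_i\in Q\}}(\mathrm{Rem}_i^Q)^2\bigr]\le\tfrac14\|D^2\psi\|_\infty^2\ell_k^{-4}\int_0^{\tau_k}8r^2\,dr\le\|D^2\psi\|_\infty^2\ell_k^{-4}\tau_k^3 .
\]
Summing over the $\tau_k^{-1}$ indices $i$ bounds $E\sum_QY_Q$.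
\end{proof}

\section{Divergence of the supremum}\label{sec:end}

Let $\mathcal L_0$ be the countable, deterministic set of all functions
\[
f=\sum_{k=2}^na_k\ell_k\sum_{Q\in\mathcal Q_k}e_Q\psi_Q,\qquad n\ge2,\quad e_Q\in\{-1,0,1\},\ \text{finitely many }e_Q\ne0,
\]
that satisfy $|\nabla f|\le\frac12$. As in Lemma~\ref{lem:lip}, $|f|\le1$ on $\mathcal L_0$, and by that lemma $f_n(\omega)\in\mathcal L_0$ for all $n$ and $\omega$. Let $I(f)=\int_0^1f(W)\,dW^2$ for $f\in\mathcal L_0$, let $I^*=\sup_{f\in\mathcal L_0}I(f)$, and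
\[
V_n=\sum_{k=2}^na_k\ell_k\sum_{Q\in\mathcal Q_k}\theta_Qs_QM_Q .
\]
The function $f_n$ depends on the whole path on $[0,1]$, so $V_n$ is not an It\^o integral of $f_n(W)$, and its mean need not vanish. It is the value of $I$ at the random point $f_n$. Indeed, by linearity, almost surely $I(f)=\sum_ka_k\ell_k\sum_Qe_QM_Q$ for all of the countably many coefficient families $(e_Q)$ at once. Hence $V_n\le I^*$ almost surely.

\begin{lemma}\label{lem:pos}
$P(I^*=\infty)>0$.
\end{lemma}

\begin{proof}
\emph{Second moment.} By the Cauchy--Schwarz inequality and \eqref{eq:count},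
\[
\ell_k\sum_{Q\in\mathcal Q_k}|\theta_Qs_QM_Q|\le(\alpha k)^{-1/2}\Bigl(\sum_{Q\in\mathcal Q_k}M_Q^2\Bigr)^{1/2},
\]
and $E\sum_QM_Q^2=E\int_0^1\sum_Q\psi_Q(W_t)^2\,dt\le1$ because the bumps of one level have disjoint supports. Hence
\begin{equation}\label{eq:second}
\|V_n\|_{L^2}\le\alpha^{-1/2}S_n,
\end{equation}
and expectations of the sums over $Q$ may be taken term by term.

\emph{First moment.} Since $\theta_Q$ and richness are $\mathcal H_k$-measurable and $s_Q=0$ unless $Q$ is rich, Lemma~\ref{lem:gain} gives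
\[
EV_n\ge\sum_{k=2}^na_k\ell_k\Bigl(\frac{\tau_k}8\,E\sum_{Q\text{ rich}}\theta_Q\Bigl(\sum_{i\in J_Q}\rho_i^2\Bigr)^{1/2}-E\sum_{Q\text{ rich}}Y_Q^{1/2}\Bigr).
\]
For rich $Q$ we use $|\rho_i|\ge\kappa/\ell_k$ when $x_i\in G_Q$, and $N_Q'\le\beta\nu_k$, to get $(\sum_{J_Q}\rho_i^2)^{1/2}\ge\kappa\ell_k^{-1}(N_Q')^{1/2}\ge\kappa\ell_k^{-1}(\beta\nu_k)^{-1/2}N_Q'$. By Lemma~\ref{lem:on}, the main part of the $k$-th term is at least
\[
a_k\ell_k\cdot\frac{\tau_k}8\cdot\kappa\ell_k^{-1}(\beta\nu_k)^{-1/2}\cdot\gamma\tau_k^{-1}=\frac{\kappa\gamma}{8\sqrt\beta}\;\eta^{1/2}\,\frac{a_k}{\sqrt k}.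
\]
By the Cauchy--Schwarz inequality, \eqref{eq:count} and Lemma~\ref{lem:gain}, the error part is at most
\[
a_k(\alpha k)^{-1/2}\Bigl(E\sum_QY_Q\Bigr)^{1/2}\le a_k(\alpha k)^{-1/2}\|D^2\psi\|_\infty\ell_k^{-2}\tau_k=\frac{\|D^2\psi\|_\infty}{\sqrt\alpha}\;\eta\,\frac{a_k}{\sqrt k}.
\]
The gain is of order $\eta^{1/2}$ and the error of order $\eta$, uniformly in $k$. Fix $\eta=4^{-r}$ so small that the error is at most half the gain. Then $EV_n\ge cS_n$ for all $n\ge2$, with $c=\kappa\gamma\eta^{1/2}/(16\sqrt\beta)$.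

\emph{Conclusion.} Splitting $EV_n$ according to whether $V_n\ge\frac12EV_n$ gives $EV_n\le\frac12EV_n+\|V_n\|_{L^2}P(V_n\ge\frac12EV_n)^{1/2}$. With \eqref{eq:second},
\[
P\bigl(I^*\ge\tfrac c2S_n\bigr)\ge P\bigl(V_n\ge\tfrac12EV_n\bigr)\ge\frac{(EV_n)^2}{4EV_n^2}\ge\frac{\alpha c^2}4\qquad(n\ge2).
\]
The events on the left decrease to $\{I^*=\infty\}$, because $S_n\uparrow\infty$ by \eqref{eq:amp}.
\end{proof}

To reach probability one and all short times, we close the family under Brownian scaling, which preserves the Lipschitz bound. Recall \emph{Blumenthal's zero--one law}: with $\mathcal F^0_t=\sigma(W_r:r\le t)$, every event in $\bigcap_{t>0}\mathcal F^0_t$ has probability $0$ or $1$.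

\begin{proof}[Proof of Proposition~\ref{prop:int}]
Let $\mathcal L=\{2^{-j}f(2^j\,\cdot):f\in\mathcal L_0,\ j\ge0\}$. It is countable, contained in $C_c^\infty(\mathbb R^2)$, and $|f|\le1$, $|\nabla f|\le\frac12$ on $\mathcal L$. The events
\[
E_j=\Bigl\{\sup_{f\in\mathcal L}\ \sup_{t\le4^{-j}}\Bigl|\int_0^tf(W)\,dW^2\Bigr|=\infty\Bigr\}
\]
decrease in $j$. The process $W'_s=2^jW_{4^{-j}s}$ is a planar Brownian motion, and comparing Riemann sums gives, for $f\in\mathcal L_0$,
\[
\int_0^{4^{-j}}2^{-j}f(2^jW_t)\,dW_t^2=4^{-j}\int_0^1f(W'_s)\,d(W')^2_s ,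
\]
where $(W')^2$ is the second component of $W'$. By Lemma~\ref{lem:pos} applied to $W'$, $P(E_j)\ge P(I^*=\infty)$ for every $j$, so $P(\bigcap_jE_j)>0$. Each $E_j$ agrees up to a null set with an event $E_j'\in\mathcal F^0_{4^{-j}}$. The event $\limsup_jE_j'$ lies in $\mathcal F^0_t$ for every $t>0$ and agrees up to a null set with $\limsup_jE_j=\bigcap_jE_j$. By Blumenthal's law, $P(\bigcap_jE_j)=1$. On this event the supremum in the proposition is infinite for every $T>0$, since $4^{-j}\le T$ for some $j$.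
\end{proof}

With Section~\ref{sec:red}, this completes the proof of Theorem~\ref{thm:counter}, and with Theorem~\ref{thm:one} that of Corollary~\ref{cor:iff}.

\begin{thebibliography}{1}

\bibitem{spatial}
\emph{Spatial estimates for stochastic flows in Euclidean space}, doi:10.1214/aop/1022855411,
\texttt{https://www.projecteuclid.org/journalArticle/Download?urlid=10.1214\%2Faop\%2F1022855411}.

\end{thebibliography}
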